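\title{Varieties with vanishing holomorphic Euler characteristic:\\ a counterexample to a fibration conjecture}

\begin{abstract}
Let $X$ be a smooth complex projective variety of maximal Albanese dimension and of general type with $\chi(X,\omega_X)=0$. A conjecture predicts that, after modifications and abelian \'etale covers, $X$ carries a nontrivial fibration that is either isotrivial or has general fiber $F$ with $\chi(F,\omega_F)=0$. We show that this fails in every dimension $n\ge 4$, even if arbitrary generically finite covers of $X$ are allowed. The counterexample is a $(\mathbb Z/2)^{n-1}$-cover of a power $E^n$ of an elliptic curve, described by $2n-2$ homomorphisms $E^n\to E$ and a binary linear code. A parity argument shows that it is not dominated by a product, and the Chen--Jiang decomposition shows that the fibers have positive Euler characteristic.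
\end{abstract}

\section{Introduction}\label{sec:intro}

We work over $\mathbb C$. A smooth projective variety $X$ has \emph{maximal Albanese dimension} (mAd) if its Albanese morphism $a_X:X\to\operatorname{Alb}(X)$ is generically finite onto its image. Every morphism from $X$ to an abelian variety factors through $a_X$, so $X$ has mAd as soon as some morphism from $X$ to an abelian variety is generically finite onto its image. A \emph{fibration} $g:X'\to Y$ is a surjective morphism with connected fibers from a smooth projective variety onto a normal projective variety; it is \emph{isotrivial} if its general fibers are all isomorphic to each other. A \emph{modification} is a birational morphism of smooth projective varieties, and an \emph{abelian \'etale cover} is a finite connected \'etale Galois cover with abelian Galois group. ``General'' always means outside a proper closed subset.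

By a theorem of Green and Lazarsfeld, a smooth projective variety of mAd satisfies $\chi(X,\omega_X)\ge0$. This paper is about the boundary case. Abelian varieties have $\chi(\omega)=0$, and so do products $E\times V$ with an elliptic curve $E$, because $\chi(\omega)$ is multiplicative. None of these is of general type, and one may guess that general type forces $\chi(X,\omega_X)>0$. The guess is correct in dimensions $1$ and $2$: a curve of general type has $\chi(\omega)=g-1>0$, and a surface of general type has $\chi(\omega)=\chi(\mathcal O)>0$. It is wrong in dimension $3$, and the example contains the first idea of our construction.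

\begin{example}[Ein--Lazarsfeld threefolds]\label{ex:EL}
For $i=1,2,3$ let $p_i:C_i\to E_i$ be a double cover of an elliptic curve, branched over a nonempty set $B_i$, with involution $\tau_i$. Then $p_{i*}\omega_{C_i}=\mathcal O\oplus M_i$ with $M_i^2\simeq\mathcal O(B_i)$, where $\mathcal O$ is the invariant and $M_i$ the anti-invariant part. On $E_1\times E_2\times E_3$ the direct image of $\omega_{C_1\times C_2\times C_3}$ is the sum of the eight line bundles $M_1^{\varepsilon_1}\boxtimes M_2^{\varepsilon_2}\boxtimes M_3^{\varepsilon_3}$, $\varepsilon\in\{0,1\}^3$. Since $\chi(E_i,\mathcal O)=0$, the K\"unneth formula shows that only $\varepsilon=(1,1,1)$ contributes to the Euler characteristic. Let $W$ be a resolution of $(C_1\times C_2\times C_3)/\langle\tau_1\times\tau_2\times\tau_3\rangle$. Passing to the quotient keeps the invariant summands, those with $\varepsilon_1+\varepsilon_2+\varepsilon_3$ even (Proposition~\ref{prop:cover} justifies this). The summand $(1,1,1)$ is discarded, so $\chi(W,\omega_W)=0$. Each $M_i$ still occurs in some summand, and this makes $W$ of general type (Corollary~\ref{cor:invariants}).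

With two factors the trick fails. The summands that survive in a quotient of $C_1\times C_2$ form a subgroup of $\mathbb F_2^2$, and a subgroup that avoids $(1,1)$ belongs to one of the quotients $E_1\times E_2$, $C_1\times E_2$, $E_1\times C_2$.
\end{example}

How can $\chi(\omega)$ vanish on a variety of mAd and of general type? One mechanism is inheritance from a fiber: by a result of Chen and Hacon, if $X$ has mAd and admits a fibration whose general fiber $F$ satisfies $\chi(F,\omega_F)=0$, then $\chi(X,\omega_X)=0$. The other visible mechanism is that of Example~\ref{ex:EL}, where $W$ is a quotient of a product. There the projection to $(C_1\times C_2)/\langle\tau_1\times\tau_2\rangle$ is an isotrivial fibration, since its fiber over a free orbit of $\tau_1\times\tau_2$ is $C_3$. The class of varieties of mAd and general type with $\chi(\omega)=0$ is stable under modifications and \'etale covers, so a structure statement may allow these operations. The following conjecture, posed in \cite{Pekin}, says that the two mechanisms account for everything.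

\medskip
\noindent\textbf{Conjecture.} \emph{Let $X$ be a smooth projective variety of mAd and of general type with $\chi(X,\omega_X)=0$. There exist a smooth projective variety $X'$, a morphism $X'\to X$ which is a composition of modifications and abelian \'etale covers, and a fibration $g:X'\to Y$ with general fiber $F$, such that $0<\dim Y<\dim X$ and}
\begin{itemize}
\item[(a)] \emph{either $g$ is isotrivial,}
\item[(b)] \emph{or $\chi(F,\omega_F)=0$.}
\end{itemize}
\medskip

The Conjecture is false.

\begin{theorem}\label{thm:main}
For every $n\ge4$ there is a smooth projective $n$-fold $X$ of mAd and of general type with $\chi(X,\omega_X)=0$ such that, for every smooth projective variety $X'$, every generically finite surjective morphism $\rho:X'\to X$ and every fibration $g:X'\to Y$ with $0<\dim Y<n$ and general fiber $F$: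
\begin{itemize}
\item[(A)] $g$ is not isotrivial;
\item[(B)] $\chi(F,\omega_F)>0$.
\end{itemize}
\end{theorem}

A composition of modifications and abelian \'etale covers is generically finite and surjective, so Theorem~\ref{thm:main} disproves the Conjecture in every dimension $n\ge4$. Statement (A) also holds in birational form: the fibers of $g$ over a dense open subset of $Y$ are not all birational to each other (Corollary~\ref{cor:A}).

\begin{remark}[Dimension three; not used in the proofs]\label{rem:dim3}
For $n\le2$ there is no $X$ as in the Conjecture. For $n=3$ we quote, without reproving it, the classification of Chen--Debarre--Jiang \cite{CDJ}: some abelian \'etale cover of $X$ is birational to an Ein--Lazarsfeld threefold. Granting this, a modification $X'$ of that cover has a birational morphism to $(C_1\times C_2\times C_3)/\langle\tau_1\times\tau_2\times\tau_3\rangle$, hence a fibration onto $(C_1\times C_2)/\langle\tau_1\times\tau_2\rangle$. Its general fiber is a smooth curve birational to $C_3$, so it is $C_3$, and (a) holds. The bound $n\ge4$ in Theorem~\ref{thm:main} is then optimal.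
\end{remark}

\subsection*{Outline of the proof}
In Example~\ref{ex:EL} the data are three homomorphisms from an abelian variety to elliptic curves, along which double covers are pulled back, and a subgroup of $\mathbb F_2^3$, that is, a binary linear code, which selects the surviving summands. Section~\ref{sec:covers} carries out this construction for any abelian variety $A$, any homomorphisms $\psi_j$ to elliptic curves and any code, and translates ``$\chi=0$'' and ``general type'' into linear algebra. In Example~\ref{ex:EL} the homomorphisms are independent, which is why $W$ is a quotient of a product. Section~\ref{sec:config} uses more homomorphisms than $\dim A$, bound together by linear relations, and finds a code for them. Section~\ref{sec:A} shows that a product dominating $X$ would split the $\psi_j$ into two independent families, which the relations forbid; this gives (A). Section~\ref{sec:B} shows that $\chi(F,\omega_F)=0$ would force a twist of $\omega_F$ to have no sections along the translates of a proper abelian subvariety $N\subset A$, while the code provides a summand that is ample on $N$; this gives (B).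

\section{Covers of abelian varieties attached to binary codes}\label{sec:covers}

\subsection*{Line bundles on abelian varieties}
We use the following textbook facts about an abelian variety $A$ of dimension $n$. A line bundle $L$ has $\chi(A,L)=(L^n)/n!$. If $L$ is ample, then $h^0(A,L)=\chi(A,L)>0$, and $L\otimes P$ is ample for all $P\in\operatorname{Pic}^0(A)$. A bundle $P\in\operatorname{Pic}^0(A)$ is isomorphic to all its translates, and if it is nontrivial then $H^i(A,P)=0$ for all $i$. Twisting by $P$ does not change the Euler characteristic of a coherent sheaf. For an abelian subvariety $N\subset A$ the restriction $\operatorname{Pic}^0(A)\to\operatorname{Pic}^0(N)$ is surjective. We also use the Grauert--Riemenschneider theorem: if $V$ is smooth projective and $f:V\to V'$ is a morphism to a projective variety, generically finite onto its image, then $R^if_*\omega_V=0$ for $i>0$.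

\subsection*{The data}
Let $A$ be an abelian variety of dimension $n$ and $J$ a finite set. For $j\in J$ let $\psi_j:A\to E_j$ be a surjective homomorphism to an elliptic curve, $B_j\subset E_j$ a nonempty finite set of even cardinality, and $M_j$ a line bundle with $M_j^2\simeq\mathcal O_{E_j}(B_j)$. Such an $M_j$ exists because $\operatorname{Pic}^0(E_j)$ is divisible, and $\deg M_j=|B_j|/2>0$. The divisor $D_j=\psi_j^{-1}(B_j)$ is smooth and reduced; it is the zero divisor of a section $s_j$ of $\psi_j^*M_j^2$. After a choice of isomorphism $T_0E_j\simeq\mathbb C$, the differential of $\psi_j$ is a linear form on $T_0A$, which we also denote by $\psi_j$. For $S\subset J$ the homomorphism $\psi_S=(\psi_j)_{j\in S}:A\to E^S:=\prod_{j\in S}E_j$ has a kernel whose tangent space is the common zero set of the forms $\psi_j$, $j\in S$. We say that $S$ \emph{spans} if these forms span $(T_0A)^*$; equivalently, $\psi_S$ is finite. For $a\in A$ put $J(a)=\{j\in J: a\in D_j\}$. We assume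
\begin{itemize}
\item[(T)] for every $a\in A$, the forms $\psi_j$ with $j\in J(a)$ are linearly independent.
\end{itemize}
Thus the $D_j$ meet transversally, and no component of $D_j$ is contained in $D_l$ for $l\ne j$.

For $\varepsilon\in\mathbb F_2^J$ with support $\operatorname{supp}\varepsilon=\{j:\varepsilon_j=1\}$, put
\[
L_\varepsilon=\bigotimes_{j\in\operatorname{supp}\varepsilon}\psi_j^*M_j,\qquad s_\varepsilon=\prod_{j\in\operatorname{supp}\varepsilon}s_j,\qquad D_\varepsilon=\sum_{j\in\operatorname{supp}\varepsilon}D_j .
\]
So $L_\varepsilon$ is the pullback by $\psi_{\operatorname{supp}\varepsilon}$ of an ample line bundle, and $s_\varepsilon$ is a section of $L_\varepsilon^2$ with divisor $D_\varepsilon$.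

\subsection*{The cover}
Let $\tilde\pi:\tilde X\to A$ be the fiber product over $A$ of the double covers $z_j^2=s_j$, where $z_j$ is the tautological section on the total space of $\psi_j^*M_j$. If $C_j\to E_j$ denotes the double cover defined by $M_j$ and $B_j$, then $\tilde X=A\times_{E^J}\prod_jC_j$. The group $\mathbb F_2^J$ acts by $z_j\mapsto(-1)^{\gamma_j}z_j$, and
\[
\tilde\pi_*\mathcal O_{\tilde X}=\bigoplus_{\varepsilon\in\mathbb F_2^J}L_\varepsilon^{-1},
\]
where $\gamma$ acts on $L_\varepsilon^{-1}$ by $(-1)^{\gamma\cdot\varepsilon}$, with $\gamma\cdot\varepsilon=\sum_j\gamma_j\varepsilon_j$.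

The scheme $\tilde X$ is smooth. Indeed, near $a\in A$ the covers with $j\notin J(a)$ are \'etale, and by (T) the local equations $u_j$ of the $D_j$, $j\in J(a)$, are part of a coordinate system on $A$; replacing each $u_j$ by its square root $z_j$ gives coordinates on $\tilde X$. It is also connected. For $\varepsilon\ne0$, a nonzero section $\sigma$ of $L_\varepsilon^{-1}$ would give a nonzero regular function $\sigma^2s_\varepsilon$ on $A$ vanishing on $D_\varepsilon\neq\emptyset$, which is impossible. Hence $h^0(\tilde X,\mathcal O_{\tilde X})=1$, and $\tilde X$ is a smooth projective variety.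

Let $\mathcal C\subset\mathbb F_2^J$ be a \emph{code}, that is, a linear subspace; its elements are called words. Let $K=\mathcal C^\perp$ for the pairing $\gamma\cdot\varepsilon$, and let $X_0=\tilde X/K$, with finite morphism $\pi_0:X_0\to A$. The $K$-invariant summands are those with $\varepsilon\in K^\perp=\mathcal C$, so
\begin{equation}\label{eq:OX0}
\pi_{0*}\mathcal O_{X_0}=\bigoplus_{c\in\mathcal C}L_c^{-1}.
\end{equation}
Let $\mu:X\to X_0$ be a projective resolution of singularities and $\pi=\pi_0\mu:X\to A$. Example~\ref{ex:EL} is the case where $A=E_1\times E_2\times E_3$, the $\psi_j$ are the projections and $\mathcal C$ is the code of words of even weight in $\mathbb F_2^3$. Everything we need about $X$ is in the next proposition.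

\begin{proposition}\label{prop:cover}
\begin{itemize}
\item[(i)] $\pi_*\omega_X=\bigoplus_{c\in\mathcal C}L_c$, and $R^i\pi_*\omega_X=0$ for $i>0$.
\item[(ii)] For each $c\in\mathcal C$ there is an effective divisor $\Gamma_c$ on $X$ with $\omega_X\simeq\pi^*L_c\otimes\mathcal O_X(\Gamma_c)$.
\item[(iii)] Let $V$ be a smooth variety and $\varphi:V\to A$ a morphism that factors as $\pi\circ\varphi'$ with $\varphi':V\dashrightarrow X$ a dominant rational map. For each $c\in\mathcal C$, all multiplicities of the divisor $\varphi^*D_c$ are even.
\end{itemize}
\end{proposition}

\begin{proof}
(i) The variety $X_0$ has quotient singularities. These are rational, so $X_0$ is Cohen--Macaulay and $\mu_*\omega_X=\omega_{X_0}$. Duality for the finite morphism $\pi_0$, the isomorphism $\omega_A\simeq\mathcal O_A$ and \eqref{eq:OX0} give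
\[
\pi_{0*}\omega_{X_0}=\mathcal Hom(\pi_{0*}\mathcal O_{X_0},\omega_A)=\bigoplus_{c\in\mathcal C}L_c .
\]
The vanishing is the Grauert--Riemenschneider theorem for $\pi$.

(ii) By adjunction, the inclusion $L_c\subset\pi_*\omega_X$ corresponds to a nonzero map of line bundles $\pi^*L_c\to\omega_X$. Let $\Gamma_c$ be its zero divisor.

(iii) The element $\gamma$ multiplies $z_c=\prod_{j\in\operatorname{supp}c}z_j$ by $(-1)^{\gamma\cdot c}$, so $z_c$ is $K$-invariant, and $z_c^2=s_c$. Let $\theta$ be a nonzero rational section of $L_c$. The function $s_c/\theta^2\in\mathbb C(A)$ is the square of $z_c/\theta\in\mathbb C(\tilde X)^K=\mathbb C(X)$, so its pullback is a square in $\mathbb C(V)\supset\mathbb C(X)$. The divisor of the pullback is $\varphi^*D_c-2\varphi^*\operatorname{div}(\theta)$, and it has even multiplicities.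
\end{proof}

\begin{corollary}\label{cor:invariants}
The variety $X$ has mAd. Moreover:
\begin{itemize}
\item[(i)] $\chi(X,\omega_X)=0$ if and only if no word of $\mathcal C$ has a support that spans;
\item[(ii)] if $J$ spans and every $j\in J$ lies in the support of some word, then $X$ is of general type.
\end{itemize}
\end{corollary}

\begin{proof}
The morphism $\pi$ to the abelian variety $A$ is generically finite, so $X$ has mAd. By Proposition~\ref{prop:cover}(i), $\chi(X,\omega_X)=\sum_{c\in\mathcal C}(L_c^n)/n!$. If $\operatorname{supp}c$ does not span, $L_c$ is pulled back from the image of $\psi_{\operatorname{supp}c}$, which has dimension less than $n$, so $(L_c^n)=0$. If $\operatorname{supp}c$ spans, $L_c$ is the pullback of an ample bundle by a finite morphism, so it is ample and $(L_c^n)>0$. This proves (i).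

For (ii), let $H=\bigotimes_{c\in\mathcal C}L_c=\bigotimes_j\psi_j^*M_j^{a_j}$, where $a_j>0$ is the number of words with $c_j=1$. It is ample because $\psi_J$ is finite. By Proposition~\ref{prop:cover}(ii), $\omega_X^{|\mathcal C|}\simeq\pi^*H\otimes\mathcal O_X(\sum_c\Gamma_c)$. Hence $h^0(X,\omega_X^{k|\mathcal C|})\ge h^0(A,H^k)=k^n(H^n)/n!$, and $\omega_X$ is big.
\end{proof}

The two conditions pull in opposite directions: the supports of the words must cover a spanning set, yet none of them may span, and the code is closed under addition.

\section{The configuration and the code}\label{sec:config}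

\subsection*{The homomorphisms}
If $|J|=n$ and $J$ spans, then $\psi_J$ is an isogeny and $\tilde X$ is an \'etale cover of the product of curves $\prod_jC_j$. To get away from products we need linear relations among the $\psi_j$. Let $m\ge3$ and $n=m+1$, let $E$ be an elliptic curve, and let $A=E^n$ with projections $e_0,e_1,\dots,e_m:A\to E$. The $e_i$ form a basis of a subgroup $\Lambda=\mathbb Z^n\subset\operatorname{Hom}(A,E)$; every nonzero element of $\Lambda$ is surjective. As linear forms on $T_0A=\mathbb C^n$, the $e_i$ are the coordinates. We write vectors of $\mathbb C^n$ as $(y_0;y)$ with $y\in\mathbb C^m$, and $\epsilon_1,\dots,\epsilon_m$ is the standard basis of $\mathbb C^m$ or of $\mathbb F_2^m$. Let $J=\{1,1',\dots,m,m'\}$ and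
\[
\psi_i=e_i,\qquad\psi_{i'}=e_0-e_i\qquad(1\le i\le m).
\]
We call $\{i,i'\}$ a \emph{pair}. The relations $\psi_i+\psi_{i'}=e_0$ tie all pairs together, in the following sense.

\begin{lemma}\label{lem:indec}
Let $\Lambda_1,\Lambda_2\subset\Lambda$ be subgroups with $\Lambda_1\cap\Lambda_2=0$ such that every $\psi_j$ lies in $\Lambda_1\cup\Lambda_2$. Then $\Lambda_1=\Lambda$ or $\Lambda_2=\Lambda$.
\end{lemma}

\begin{proof}
Suppose first that for some $i$ both $\psi_i$ and $\psi_{i'}$ lie in the same subgroup, say $\Lambda_1$. Then $e_0\in\Lambda_1$, so $e_0\notin\Lambda_2$. For $k\ne i$, the elements $\psi_k$ and $\psi_{k'}$ have sum $e_0$, so they are not both in $\Lambda_2$. One of them is in $\Lambda_1$, and so is the other, which is $e_0$ minus the first. Thus $e_0,e_1,\dots,e_m\in\Lambda_1$.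

Otherwise each pair gives one element $u_i\in\Lambda_1$ and one element $w_i\in\Lambda_2$ with $u_i+w_i=e_0$. Then $u_1-u_2=w_2-w_1\in\Lambda_1\cap\Lambda_2=0$. This is absurd, since $u_1\in\{e_1,e_0-e_1\}$ and $u_2\in\{e_2,e_0-e_2\}$.
\end{proof}

\subsection*{The branch sets}
Condition (T) is not automatic, because two full pairs are linearly dependent. If $a$ lies on $D_j$ for all $j\in\{i,i',k,k'\}$, then near $a$ the relation $\psi_i+\psi_{i'}=\psi_k+\psi_{k'}$ becomes $z_i^2+z_{i'}^2=z_k^2+z_{k'}^2$ in suitable trivializations, and $\tilde X$ is singular. We avoid this by choosing nonempty finite sets $B_j\subset E$ of even cardinality such that the sumsets of different pairs are disjoint: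
\begin{equation}\label{eq:sums}
(B_i+B_{i'})\cap(B_k+B_{k'})=\emptyset\qquad\text{for }i\ne k .
\end{equation}
To do so, choose $B_1,\dots,B_m$ and $B_{1'}$ arbitrarily, and then $B_{2'},B_{3'},\dots$ successively, with $B_{k'}$ disjoint from the finite set $\bigcup_{i<k}(B_i+B_{i'}-B_k)$. If $J(a)$ contains the pair $\{i,i'\}$, then $e_0(a)=\psi_i(a)+\psi_{i'}(a)\in B_i+B_{i'}$. By \eqref{eq:sums}, $J(a)$ contains at most one full pair. That pair gives the forms $e_i$ and $e_0-e_i$, a basis of $\langle e_0,e_i\rangle$. Every other pair $\{k,k'\}$ gives at most one form, $e_k$ or $e_0-e_k$, and it is the only form of the family that involves $e_k$. So the forms are independent and (T) holds. Fix $M_j$ with $M_j^2\simeq\mathcal O_E(B_j)$.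

\subsection*{The code}
A subset $S\subset J$ spans if and only if it meets every pair and contains a full pair. Indeed, if $S$ misses $\{i,i'\}$, all its forms vanish on $(0;\epsilon_i)$; if it contains no full pair, it has at most $m<n$ elements; and if it meets every pair and contains a full one, its span contains $e_0$ and then every $e_k$. So two kinds of supports are harmless for Corollary~\ref{cor:invariants}(i): sets with exactly one element in each pair, and unions of pairs other than $J$. The sum of two words of the first kind is a union of pairs, and it must not be all of $J$. This suggests starting from a code $\mathcal C_0\subset\mathbb F_2^m$ that does not contain $\mathbf 1=(1,\dots,1)$, which is the problem solved in Example~\ref{ex:EL}. Let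
\[
\mathcal C_0=\{x\in\mathbb F_2^m: x_1+x_2+x_3=0\},\qquad
\mathcal C=\{c(x,t): x\in\mathcal C_0,\ t\in\mathbb F_2\}\subset\mathbb F_2^J,
\]
where $c(x,t)$ has coordinate $x_i$ at $i$ and $x_i+t$ at $i'$. The map $(x,t)\mapsto c(x,t)$ is linear and injective, so $\mathcal C$ is a code of dimension $m$. For $x\in\mathcal C_0$, viewed as a vector with entries $0,1$ in $\mathbb C^m$, put $v_x=(1;\mathbf 1-x)\in\mathbb C^n$.

\begin{lemma}\label{lem:code}
\begin{itemize}
\item[(C1)] Every $j\in J$ lies in the support of some word of $\mathcal C$.
\item[(C2)] No word of $\mathcal C$ has a support that spans.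
\item[(C3)] For $c=c(x,1)$ the common zero set of the forms $\psi_j$, $j\in\operatorname{supp}c$, is the line $\mathbb Cv_x$, and the vectors $v_x$, $x\in\mathcal C_0$, span $\mathbb C^n$.
\end{itemize}
\end{lemma}

\begin{proof}
The code $\mathcal C_0$ contains $\epsilon_1+\epsilon_2$, $\epsilon_1+\epsilon_3$, $\epsilon_2+\epsilon_3$, $\epsilon_4,\dots,\epsilon_m$. So each $i$ has some $x\in\mathcal C_0$ with $x_i=1$, and then $\operatorname{supp}c(x,0)$ contains $i$ and $i'$. This is (C1).

The support of $c(x,0)$ is the union of the pairs with $x_i=1$. Since $x_1+x_2+x_3=0$, one of $x_1,x_2,x_3$ is $0$, so the support misses a pair. The support of $c(x,1)$ contains $i$ if $x_i=1$ and $i'$ if $x_i=0$, so it contains no full pair. This is (C2).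

For $c(x,1)$ the equations of the common zero set are $y_i=0$ if $x_i=1$ and $y_i=y_0$ if $x_i=0$, that is, $y=y_0(\mathbf 1-x)$. The span of the $v_x$ contains $v_0=(1;\mathbf 1)$ and $v_0-v_x=(0;x)$ for all $x\in\mathcal C_0$. The $m$ vectors listed at the start span $\mathbb C^m$, because $2\epsilon_1=(\epsilon_1+\epsilon_2)+(\epsilon_1+\epsilon_3)-(\epsilon_2+\epsilon_3)$ and the same holds with the indices permuted. This is (C3).
\end{proof}

From now on $X$ is the variety attached to these data in Section~\ref{sec:covers}. Since $J$ spans, (C1), (C2) and Corollary~\ref{cor:invariants} show: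

\begin{proposition}\label{prop:X}
$X$ is a smooth projective $n$-fold of mAd and of general type with $\chi(X,\omega_X)=0$.
\end{proposition}

\begin{example}[The fourfold]\label{ex:four}
Let $m=3$, so that $\mathcal C_0=\{000,110,101,011\}$. The eight words and the common zeros of their forms are:
\[
\begin{array}{c|cc|cc}
x&\operatorname{supp}c(x,0)&\text{common zeros}&\operatorname{supp}c(x,1)&\text{common zeros}\\ \hline
000&\emptyset&\mathbb C^4&\{1',2',3'\}&\mathbb C(1;1,1,1)\\
110&\{1,1',2,2'\}&\mathbb C(0;0,0,1)&\{1,2,3'\}&\mathbb C(1;0,0,1)\\
101&\{1,1',3,3'\}&\mathbb C(0;0,1,0)&\{1,2',3\}&\mathbb C(1;0,1,0)\\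
011&\{2,2',3,3'\}&\mathbb C(0;1,0,0)&\{1',2,3\}&\mathbb C(1;1,0,0)
\end{array}
\]
Map the surface $S_i=C_i\times C_{i'}$ to $E$ by the sum of the two double covers. The morphism $\psi_J$ identifies $A$ with the subvariety of $E^J$ on which the three sums $y_i+y_{i'}$ agree, so $\tilde X=S_1\times_ES_2\times_ES_3$. The words $c(110,0)$, $c(101,0)$, $c(000,1)$ generate $\mathcal C$, so $X$ is a desingularization of $(S_1\times_ES_2\times_ES_3)/K$ with
\[
K=\{\gamma\in\mathbb F_2^6:\ \gamma_1+\gamma_{1'}=\gamma_2+\gamma_{2'}=\gamma_3+\gamma_{3'},\ \ \gamma_{1'}+\gamma_{2'}+\gamma_{3'}=0\}\simeq(\mathbb Z/2)^3 .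
\]
\end{example}

\begin{remark}[Why $m\ge3$]\label{rem:m2}
For $m=2$, Lemma~\ref{lem:indec} still holds, but no code satisfies (C1) and (C2). Any three of the four forms span, so (C2) bounds the weight $|\operatorname{supp}c|$ by $2$. Under (C1) each coordinate equals $1$ on exactly half of the words, so the average weight is $2$. The zero word has weight $0$, so some word has weight at least $3$.
\end{remark}

\section{No product dominates $X$}\label{sec:A}

An isotrivial fibration becomes a product after a generically finite base change (Lemma~\ref{lem:isotrivial} below). So (A) will follow once we know that no product dominates $X$. A product $F\times T$ that dominates $X$ maps to $A$, and such a map is a sum of a map from $F$ and a map from $T$. What distinguishes $X$ from $A$ is the ramification of $\pi$ along every $D_j$, and we have to see that sums are incompatible with it.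

The smallest case shows why. Let $F$ and $T$ be curves, let $\alpha:F\to E$ and $\beta:T\to E$ be nonconstant, and let $\sigma(x,y)=\alpha(x)+\beta(y)$. The differential of $\sigma$ vanishes at $(x,y)$ only if $\alpha$ ramifies at $x$ and $\beta$ ramifies at $y$. There are finitely many such points, so no fiber of $\sigma$ has a multiple component. But if $\sigma$ factors through a double cover $C\to E$ branched at $b$, then $\sigma^*b$ is twice a divisor. So $\sigma$ can factor through a ramified double cover only if $\alpha$ or $\beta$ is constant. The same count works in all dimensions.

\begin{lemma}\label{lem:reduced}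
Let $F,T$ be smooth varieties, $\alpha:F\to E$ and $\beta:T\to E$ nonconstant morphisms, and $\sigma:F\times T\to E$ the morphism $\sigma(x,y)=\alpha(x)+\beta(y)$. For every $b\in E$ the divisor $\sigma^*b$ is reduced.
\end{lemma}

\begin{proof}
Let $\eta$ be a nonzero $1$-form on $E$. It is translation invariant, so $\sigma^*\eta=\mathrm{pr}_1^*\alpha^*\eta+\mathrm{pr}_2^*\beta^*\eta$. The cotangent space of $F\times T$ at $(x,y)$ is the direct sum of those of the factors, so the zero set of $d\sigma$ is $\operatorname{Zeros}(\alpha^*\eta)\times\operatorname{Zeros}(\beta^*\eta)$. Both forms are nonzero, since $\alpha$ and $\beta$ are nonconstant and the characteristic is $0$. Hence this set has codimension at least $2$. Now suppose that a prime divisor $\Delta$ has multiplicity at least $2$ in $\sigma^*b$. Let $u$ be a local coordinate at $b$ and $\delta$ a local equation of $\Delta$ at any of its points. Then $\sigma^*u=\delta^2w$ with $w$ regular, so $d\sigma$ vanishes along the divisor $\Delta$, a contradiction.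
\end{proof}

\begin{proposition}\label{prop:noproduct}
There is no dominant, generically finite rational map $F\times T\dashrightarrow X$ with $F,T$ smooth projective varieties of positive dimension.
\end{proposition}

\begin{proof}
Suppose there is one. A rational map from a smooth variety to an abelian variety is a morphism, so the composition with $\pi$ is a morphism $\varphi:F\times T\to A$, surjective and generically finite. By the rigidity lemma there are morphisms $\alpha:F\to A$ and $\beta:T\to A$ with $\varphi(x,y)=\alpha(x)+\beta(y)$. Neither is constant, since $\varphi$ is generically finite and $F,T$ have positive dimension.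

\emph{For every $j\in J$, one of $\psi_j\alpha$, $\psi_j\beta$ is constant.} The cover $X$ need not factor through the double cover branched along $D_j$ alone; it factors only through those branched along the $D_c$, $c\in\mathcal C$. To isolate $D_j$ we look at a divisor that dominates one of its components. Let $b\in B_j$ and $D=\psi_j^{-1}(b)$. This is a translate of $\ker\psi_j\simeq E^{n-1}$, hence an irreducible component of $D_j$. Since $\varphi$ is surjective, some irreducible component $\Delta$ of $\varphi^{-1}(D)$ maps onto $D$. It is a prime divisor, because $\varphi^{-1}(D)\ne F\times T$ is locally defined by one equation. By (C1) there is $c\in\mathcal C$ with $c_j=1$, and by Proposition~\ref{prop:cover}(iii) the multiplicity of $\varphi^*D_c$ along $\Delta$ is even. For $l\ne j$ the divisor $D_l$ does not contain $D=\varphi(\Delta)$, so $\varphi^*D_l$ has multiplicity $0$ along $\Delta$. The same holds for the components of $D_j$ other than $D$. Therefore $\varphi^*D=(\psi_j\varphi)^*b$ has even and positive multiplicity along $\Delta$. Since $\psi_j\varphi(x,y)=\psi_j\alpha(x)+\psi_j\beta(y)$, Lemma~\ref{lem:reduced} gives the claim.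

\emph{Conclusion.} Let $\Lambda_F$, respectively $\Lambda_T$, be the subgroup of all $\psi\in\Lambda$ such that $\psi\alpha$, respectively $\psi\beta$, is constant. By the claim, every $\psi_j$ lies in $\Lambda_F\cup\Lambda_T$. If $\psi\in\Lambda_F\cap\Lambda_T$, then $\psi\varphi$ is constant, so $\psi=0$ because $\varphi$ is surjective. By Lemma~\ref{lem:indec}, $\Lambda_F=\Lambda$ or $\Lambda_T=\Lambda$. Then all coordinates of $\alpha$, or all coordinates of $\beta$, are constant, a contradiction.
\end{proof}

For the Ein--Lazarsfeld threefold the claim in this proof holds as well, but the forms split as $\langle e_1,e_2\rangle\cup\langle e_3\rangle$ and nothing contradictory follows. Lemma~\ref{lem:indec} is the only difference.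

It remains to pass from isotrivial fibrations to products. The isomorphisms from a fixed $F$ to the various fibers are given one at a time, with no relation between them; we need an algebraic family of them over a base that dominates $Y$. Graphs are parametrized by a Hilbert scheme, which has only countably many components, and $\mathbb C$ is uncountable. The argument applies equally to birational maps, so we treat that case.

\begin{lemma}\label{lem:isotrivial}
Let $g:X'\to Y$ be a fibration whose fibers over the closed points of a dense open subset $U\subset Y$ are all birational to each other. Then there are smooth projective varieties $F,T$ with $\dim T=\dim Y$, $\dim F=\dim X'-\dim Y$, and a dominant, generically finite rational map $F\times T\dashrightarrow X'$.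
\end{lemma}

\begin{proof}
Shrink $U$ so that it is smooth and $g$ is smooth over it. The fibers $X'_u$, $u\in U$, are then smooth projective varieties of the same dimension $d$; let $F$ be one of them and $X'_U=g^{-1}(U)$. Let $H$ be the relative Hilbert scheme of $F\times X'_U\to U$, with flat universal family $\mathcal W\to H$. It is the disjoint union of countably many projective $U$-schemes, indexed by Hilbert polynomials, which we call pieces. A closed point $s\in H$ over $u\in U$ is a closed subscheme $\mathcal W_s\subset F\times X'_u$. The locus $H^\circ\subset H$ over which the fibers of $\mathcal W$ are geometrically integral is open. Call a closed point $s\in H^\circ$ \emph{good} if both projections $\mathcal W_s\to F$ and $\mathcal W_s\to X'_u$ are birational. The closure of the graph of a birational map $F\dashrightarrow X'_u$ is a good point, so there is a good point over every closed point $u\in U$.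

Let $S\subset H^\circ$ be an integral locally closed subscheme of one piece. The schemes $\mathcal W_S$, $F\times S$ and $X'_U\times_US$ are flat over $S$ with integral fibers, hence integral. Let $V$ be $F\times S$ or $X'_U\times_US$, and $p:\mathcal W_S\to V$ the projection. We claim:
\begin{itemize}
\item[$(*)$] for all closed points $s$ of a dense open subset of $S$, the map $p_s:\mathcal W_s\to V_s$ is birational if and only if $p$ is birational.
\end{itemize}
The dimension of $\mathcal W_s$ is constant on $S$; if it is not $d$, neither $p$ nor any $p_s$ is birational. Assume it is $d$. If $p$ is not dominant, its image is a proper closed subset of $V$, which does not contain $V_s$ for general $s$, so $p_s$ is not dominant. If $p$ is dominant, it is finite \'etale of some degree $\delta$ over a dense open $V'\subset V$. For $s$ in the image of $V'$, which is open and dense in $S$, the map $p_s$ is finite \'etale of degree $\delta$ over the nonempty open set $V'_s$, so it has degree $\delta$. This proves $(*)$.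

By $(*)$ and noetherian induction, the part of $H^\circ$ in each piece is a finite union of integral locally closed strata, on each of which either all closed points are good or none is. The countably many good strata have images that cover $U(\mathbb C)$. By Baire's theorem $U(\mathbb C)$ is not a countable union of proper closed subvarieties, so some good stratum $S$ dominates $U$. Let $T^\circ\subset S$ be the closure, with reduced structure, of a closed point of the generic fiber of $S\to U$. It is integral, dominant and generically finite over $U$, and all its closed points are good. By $(*)$ for $T^\circ$, the variety $\mathcal W_{T^\circ}$ is birational to both $F\times T^\circ$ and $X'_U\times_UT^\circ$. The latter has dimension $\dim X'$ and dominates $X'$, because $T^\circ$ dominates $U$. Take for $T$ a smooth projective model of $T^\circ$.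
\end{proof}

\begin{corollary}\label{cor:A}
Let $\rho:X'\to X$ and $g:X'\to Y$ be as in Theorem~\ref{thm:main}. The fibers of $g$ over a dense open subset of $Y$ are not all birational to each other. In particular (A) holds.
\end{corollary}

\begin{proof}
Otherwise Lemma~\ref{lem:isotrivial} and $\rho$ give a dominant, generically finite rational map $F\times T\dashrightarrow X$ with $\dim T=\dim Y>0$ and $\dim F=n-\dim Y>0$. This contradicts Proposition~\ref{prop:noproduct}.
\end{proof}

\section{The Euler characteristic of the fibers}\label{sec:B}

We begin with a fibration for which (B) is a computation.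

\begin{example}\label{ex:e0}
Consider $e_0\pi:X\to E$. Let $e\in E$ be general, $A_e=e_0^{-1}(e)\simeq E^m$ and $F=\pi^*A_e$. The fiber of $X_0$ over $e$ is connected by \eqref{eq:OX0} and the argument used for $\tilde X$, since every $\psi_j$ is nonconstant on $A_e$; as $\mu$ has connected fibers, $F$ is connected. Push forward the sequence $0\to\omega_X(-F)\to\omega_X\to\omega_F\to0$. The projection formula and Proposition~\ref{prop:cover}(i) give $\chi(F,\omega_F)=\sum_{c}\chi(A_e,L_c|_{A_e})$. On $A_e$, both $\psi_i$ and $\psi_{i'}$ are the $i$-th projection up to an automorphism of $E$. So $L_c|_{A_e}$ is an exterior product of line bundles on the $m$ factors. It is trivial on some factor if $c=c(x,0)$, and it has degrees $d_j=\deg M_j$, $j\in\operatorname{supp}c$, if $c=c(x,1)$. For $m=3$ the table of Example~\ref{ex:four} gives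
\[
\chi(F,\omega_F)=d_{1'}d_{2'}d_{3'}+d_1d_2d_{3'}+d_1d_{2'}d_3+d_{1'}d_2d_3>0 .
\]
\end{example}

The point is that no $L_c$ is ample on $A$, while some $L_c$ becomes ample on $A_e$. Property (C3) makes this true for every proper abelian subvariety.

\begin{lemma}\label{lem:ample}
Let $N\ne A$ be an abelian subvariety. There is $c\in\mathcal C$ such that $L_c|_{z+N}$ is ample for all $z\in A$.
\end{lemma}

\begin{proof}
Since $T_0N\ne\mathbb C^n$, (C3) gives $x\in\mathcal C_0$ with $v_x\notin T_0N$. Let $c=c(x,1)$ and $S=\operatorname{supp}c$. The kernel of $d\psi_S$ is $\mathbb Cv_x$, which meets $T_0N$ only in $0$. So $\psi_S|_N$ has finite kernel, $\psi_S$ is finite on every translate $z+N$, and $L_c|_{z+N}$ is the pullback of an ample line bundle by a finite morphism.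
\end{proof}

In general $F$ is a fiber of an arbitrary fibration on an arbitrary generically finite cover. Its image in $A$ need not be a translate of an abelian subvariety, and we have no formula for the direct image of $\omega_F$. We only know that $\omega_F$ contains the pullbacks of the $L_c$. What replaces the formula is a structure theorem for this direct image, which says what $\chi(F,\omega_F)=0$ means and produces the subvariety $N$ to which Lemma~\ref{lem:ample} should be applied.

\subsection*{M-regular sheaves and the Chen--Jiang decomposition}
For a coherent sheaf $\mathcal F$ on an abelian variety $B$, let $V^i(\mathcal F)$ be the closed set of all $P\in\operatorname{Pic}^0(B)$ with $H^i(B,\mathcal F\otimes P)\ne0$. The sheaf $\mathcal F$ is \emph{M-regular} if $V^i(\mathcal F)$ is empty or of codimension greater than $i$ for all $i>0$. By Pareschi--Popa \cite{PP}, an M-regular sheaf is \emph{continuously globally generated}: for every nonempty open $O\subset\operatorname{Pic}^0(B)$, the sum of the evaluation maps $\bigoplus_{P\in O}H^0(B,\mathcal F\otimes P)\otimes P^{-1}\to\mathcal F$ is surjective. It follows that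
\begin{equation}\label{eq:Mreg}
\chi(B,\mathcal F)>0\quad\text{for every nonzero M-regular sheaf }\mathcal F .
\end{equation}
Indeed, let $O$ be the complement of $\bigcup_{i>0}V^i(\mathcal F)$. For $P\in O$ we have $\chi(\mathcal F)=\chi(\mathcal F\otimes P)=h^0(\mathcal F\otimes P)$, and this is nonzero for some $P\in O$ because the evaluation maps generate $\mathcal F\ne0$.

\begin{theorem}[Chen--Jiang \cite{CJ}; see also \cite{PPS}]\label{thm:CJ}
Let $f:F\to A$ be a morphism from a smooth projective variety to an abelian variety, generically finite onto its image. Then $f_*\omega_F\simeq\bigoplus_kq_k^*\mathcal F_k\otimes Q_k$, a finite sum, where the $q_k:A\to A_k$ are surjective homomorphisms of abelian varieties with connected fibers, the $\mathcal F_k\ne0$ are M-regular sheaves on $A_k$, and the $Q_k\in\operatorname{Pic}^0(A)$ are torsion.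
\end{theorem}

Proposition~\ref{prop:cover}(i) is an instance: each $L_c$ is the pullback of an ample line bundle, which is M-regular because all its twists have no higher cohomology, from the quotient of $A$ by the identity component of $\ker\psi_{\operatorname{supp}c}$. As there, summands that come from proper quotients do not contribute to $\chi$; more precisely, a general twist kills them.

\begin{lemma}\label{lem:kill}
Let $q:A\to A'$ be a surjective homomorphism of abelian varieties with connected kernel $N'$, let $\mathcal F$ be a coherent sheaf on $A'$, and let $Q\in\operatorname{Pic}^0(A)$ have nontrivial restriction to $N'$. Then $R^iq_*(q^*\mathcal F\otimes Q)=0$ for all $i\ge0$.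
\end{lemma}

\begin{proof}
A fiber of $q$ is a translate $a+N'$. Since $Q$ is isomorphic to its translate by $a$, the restriction $Q|_{a+N'}$ corresponds to the nontrivial element $Q|_{N'}$ of $\operatorname{Pic}^0(N')$, and it has no cohomology. By cohomology and base change, $Rq_*Q=0$. As $q$ is flat, the projection formula gives $Rq_*(q^*\mathcal F\otimes Q)=\mathcal F\otimes^LRq_*Q=0$.
\end{proof}

The kernels of the $q_k$ are not known explicitly, and they may differ from summand to summand. The next proposition traps them all in one abelian subvariety that depends only on the image of $f$.

\begin{proposition}\label{prop:criterion}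
Let $f:F\to A$ be as in Theorem~\ref{thm:CJ} and $Z=f(F)$. Let $N$ be the identity component of $\{a\in A:a+Z=Z\}$ and $r:A\to A/N$ the quotient. Then either $\chi(F,\omega_F)>0$, or $(rf)_*(\omega_F\otimes f^*P)=0$ for general $P\in\operatorname{Pic}^0(A)$.
\end{proposition}

\begin{proof}
Let $N_k=\ker q_k$, an abelian subvariety. If $N_k\ne0$, the set of $P$ such that $(Q_k\otimes P)|_{N_k}$ is trivial is a fiber of the surjection $\operatorname{Pic}^0(A)\to\operatorname{Pic}^0(N_k)$ onto a variety of positive dimension, hence a proper closed subset. Let $P$ lie outside these finitely many subsets. By Lemma~\ref{lem:kill},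
\begin{equation}\label{eq:killed}
R^iq_{k*}(q_k^*\mathcal F_k\otimes Q_k\otimes P)=0\quad\text{for all }i\text{ and all }k\text{ with }N_k\ne0 .
\end{equation}
By the Leray spectral sequence these twisted summands have no cohomology, so $\chi(A,q_k^*\mathcal F_k\otimes Q_k)=0$ if $N_k\neq0$. If $N_k=0$, then $q_k$ is an isomorphism and $\chi(A,q_k^*\mathcal F_k\otimes Q_k)>0$ by \eqref{eq:Mreg}. By Grauert--Riemenschneider, $\chi(F,\omega_F)=\chi(A,f_*\omega_F)$ is the sum of these numbers. So $\chi(F,\omega_F)>0$ if some $N_k$ is zero.

Assume that $N_k\ne0$ for all $k$. A local section of $f_*\omega_F$ that vanishes on a nonempty open subset of $Z$ is a section of the line bundle $\omega_F$ on an open subset of the variety $F$ that vanishes on a nonempty open subset, so it is zero. Hence every nonzero subsheaf of $f_*\omega_F$ has support $Z$. Since $q_k$ is flat and surjective, the $k$-th summand is nonzero with support $q_k^{-1}(\operatorname{Supp}\mathcal F_k)$. Thus $Z=q_k^{-1}(\operatorname{Supp}\mathcal F_k)$ is invariant under the connected group $N_k$, so $N_k\subset N$ and $r=r_kq_k$ for a homomorphism $r_k:A_k\to A/N$. By the projection formula and \eqref{eq:killed},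
\[
(rf)_*(\omega_F\otimes f^*P)=r_*(f_*\omega_F\otimes P)=\bigoplus_kr_{k*}q_{k*}(q_k^*\mathcal F_k\otimes Q_k\otimes P)=0 .\qedhere
\]
\end{proof}

\subsection*{Proof of (B)}
We use twice the following dimension count: if $V\to V'$ is a surjective morphism of varieties and $W\subset V$ is a proper closed subset, then $W$ meets a general fiber in dimension less than $\dim V-\dim V'$, so it contains no irreducible component of that fiber. Indeed, a component $W'$ of $W$ either does not dominate $V'$ or has general fibers of dimension $\dim W'-\dim V'$.

Let $\rho:X'\to X$ and $g:X'\to Y$ be as in Theorem~\ref{thm:main}, and $h=\pi\rho:X'\to A$. The Jacobian of $\rho$ is a nonzero map $\rho^*\omega_X\to\omega_{X'}$. With Proposition~\ref{prop:cover}(ii), this gives for each $c\in\mathcal C$ an effective divisor $\Gamma'_c$ with $\omega_{X'}\simeq h^*L_c\otimes\mathcal O_{X'}(\Gamma'_c)$. Let $F$ be a general fiber of $g$. It is smooth and connected, and $\omega_F\simeq\omega_{X'}|_F$ because its normal bundle is trivial. By the dimension count, $F$ is contained in no $\Gamma'_c$ and not in the proper closed set where $h$ fails to be quasi-finite. So $f=h|_F$ is generically finite onto $Z=f(F)$,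 and
\begin{equation}\label{eq:omegaF}
\omega_F\simeq f^*L_c\otimes\mathcal O_F(\Gamma'_c|_F)\quad\text{with }\Gamma'_c|_F\text{ an effective divisor, for all }c\in\mathcal C .
\end{equation}

Let $N$ and $r$ be as in Proposition~\ref{prop:criterion}. Since $\dim Y>0$, we have $\dim Z=\dim F<n$, so $Z\ne A$ and therefore $N\ne A$. Choose $c$ as in Lemma~\ref{lem:ample}. Put $\bar Z=r(Z)$. Then $Z=r^{-1}(\bar Z)$ and $\dim F=\dim\bar Z+\dim N$. By Proposition~\ref{prop:criterion} it suffices to show that
\[
(rf)_*(\omega_F\otimes f^*P)\ne0\qquad\text{for every }P\in\operatorname{Pic}^0(A).
\]

Fix $P$. For general $\bar z\in\bar Z$, the fiber $F_{\bar z}$ of $rf:F\to\bar Z$ is smooth of pure dimension $\dim N$. Let $G$ be a connected component of it, and write $r^{-1}(\bar z)=z+N$. By the dimension count for $rf$, the variety $G$ is contained neither in $\Gamma'_c|_F$ nor in the proper closed subset of $F$ where $f$ fails to be quasi-finite. So $f|_G:G\to z+N$ is generically finite onto its image, and it is surjective because $\dim G=\dim N$. The bundle $(L_c\otimes P)|_{z+N}$ is ample on a translate of an abelian variety, so it has a nonzero section; if $N=0$, this is a line bundle on a point.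 Pull this section back by the surjection $f|_G$ and multiply it by the equation of $\Gamma'_c|_G$. By \eqref{eq:omegaF},
\[
h^0\big(G,(\omega_F\otimes f^*P)|_G\big)\ \ge\ h^0\big(G,f^*(L_c\otimes P)|_G\big)\ \ge\ h^0\big(z+N,(L_c\otimes P)|_{z+N}\big)\ >\ 0 .
\]
Extending by zero on the other components, we get $h^0(F_{\bar z},(\omega_F\otimes f^*P)|_{F_{\bar z}})>0$ for general $\bar z$. Over a dense open subset of the variety $\bar Z$ the morphism $rf$ is flat and this $h^0$ is constant. There, by cohomology and base change, $(rf)_*(\omega_F\otimes f^*P)$ is locally free of that rank, so it is nonzero. Hence $\chi(F,\omega_F)>0$. \hfill$\square$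

\medskip
Proposition~\ref{prop:X}, Corollary~\ref{cor:A} and (B) together prove Theorem~\ref{thm:main}.

\begin{remark}[The role of (C3)]\label{rem:C3}
The hypothesis $\dim Y>0$ enters only through $N\ne A$. For $F=X$ one has $N=A$, no $L_c$ is ample on $N$, and indeed $\chi(X,\omega_X)=0$. Property (C3) enters only through Lemma~\ref{lem:ample}, and (B) can fail without it. Take the four projections of $E^4$ and the code $\{x\in\mathbb F_2^4:x_1+x_2+x_3=0\}$. The resulting variety is birational to $W\times C_4$, with $W$ as in Example~\ref{ex:EL}, and the fibers of $W\times C_4\to C_4$ have $\chi(W,\omega_W)=0$. The words whose common zero set is a line have supports $\{1,2,4\}$, $\{1,3,4\}$, $\{2,3,4\}$, and the three lines span only the tangent space of $N=E^3\times0$.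
\end{remark}

\begin{thebibliography}{9}

\bibitem{Pekin} ``1. Introduction'', \texttt{https://www.math.ens.fr/\textasciitilde debarre/Pekin.pdf}.

\bibitem{CDJ} Chen, Debarre and Jiang, \emph{Varieties with vanishing holomorphic Euler characteristic}, J. reine angew. Math. 691 (2014).

\bibitem{CJ} Chen and Jiang, \emph{Positivity in varieties of maximal Albanese dimension}, J. reine angew. Math. 736 (2018).

\bibitem{PP} Pareschi and Popa, \emph{Regularity on abelian varieties I}.

\bibitem{PPS} Pareschi, Popa and Schnell, \emph{Hodge modules on complex tori and generic vanishing for compact K\"ahler manifolds}, Geom. Topol. 21 (2017).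

\end{thebibliography}
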